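# How many faces of a polyhedron can share a leaf of a decision tree?

## 1. Counting leaves: the guess $k\ge\log_3 N$

A computer receives a point $x\in\mathbf R^n$ and must decide whether $x$ lies in a fixed polyhedron $P$. It may ask for the sign of a polynomial of degree at most $d$ at $x$, then of another one chosen according to the answer, and so on. How many questions does it need, in terms of the number $N$ of faces of $P$?

Each question has three answers, so $k$ questions lead to at most $3^k$ outcomes. One would first guess that each face needs its own outcome, so that $N\le 3^k$, that is, $k\ge\log_3N$, whatever the degree. We make this precise and test it.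

**Definition (polyhedra and faces).** A polyhedron is a set $P=\{x\in\mathbf R^n: a_i\cdot x\ge b_i,\ i\in J\}$ with $J$ finite and all $a_i\ne0$. We always assume that $P$ has dimension $n$. A *face* is a nonempty set obtained from $P$ by turning some of the inequalities (possibly none) into equalities. So $P$ is a face, the empty set is not, and $N=1$ exactly when $P=\mathbf R^n$. A face $F\neq P$ is called proper. Let $\vec F$ denote the direction space of $\operatorname{aff}F$.

We use these textbook facts. Let $F$ be a face and let $I$ be the set of those $i\in J$ with $a_i\cdot x=b_i$ on all of $F$.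

* **(F1)** $\operatorname{aff}F=\{x:a_i\cdot x=b_i,\ i\in I\}$, so $\vec F^\perp=\operatorname{span}\{a_i\}_{i\in I}$. Also $F=P\cap\operatorname{aff}F$, so distinct faces have distinct affine hulls. The relative interior $\operatorname{relint}F$ consists of the points of $F$ at which $a_i\cdot x>b_i$ for all $i\notin I$.
* **(F2)** If $x\in\operatorname{relint}F$ is an inner point of a segment contained in $P$, then the segment lies in $F$. (For $i\in I$ the function $a_i\cdot x-b_i$ is affine and $\ge0$ on the segment and vanishes at an inner point, so it vanishes on the segment.)
* **(F3)** The lineality space $\Lambda$ is the largest linear subspace with $P+\Lambda=P$; $P$ is *pointed* if $\Lambda=0$. In a pointed polyhedron of dimension $m$ every face contains a vertex, and there is a flag of faces $F_0\subset F_1\subset\dots\subset F_m=P$ with $\dim F_i=i$.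

Throughout, $m=n-\dim\Lambda$. For example, the strip $\mathbf R\times[0,1]$ has $n=2$, $m=1$, $N=3$. Note that $m\ge1$ if and only if $N\ge2$.

**Definition (decision trees).** A *$d$-degree decision tree* ($d\ge1$) is a rooted tree. Each internal node carries a real polynomial in $x_1,\dots,x_n$ of degree at most $d$ and branches according to its sign ($<0$, $=0$, $>0$) at the input $x$. Each leaf is labeled "$x\in P$" or "$x\notin P$". The tree *tests membership to $P$* if every $x\in\mathbf R^n$ reaches a leaf with the correct label. Its depth $k$ is the number of edges of a longest root-to-leaf path.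

**Simple cases.** The half-line $[0,\infty)$ has $N=2$ and is tested by the sign of $x$; here $k=1\ge\log_32$. The cube $[0,1]^m$ has $N=3^m$ faces and, for $d=2$, is tested by the signs of $x_i(1-x_i)$, $i=1,\dots,m$. So $k=m=\log_3N$, and the guess survives with equality. But already here the reason behind the guess is wrong: for the square, all four vertices reach the same leaf "$=,=$".

To discuss this we attach a leaf to each face. For a leaf $w$ let $L_w$ be the set of inputs that reach it. Then
$$L_w=\{x:\ f_i(x)=0\ (i\in E_w),\ g_j(x)>0\ (j\in G_w)\},\tag{1}$$
where the $f_i$ are the polynomials on the path answered "$=0$", and the $\pm g_j$ are the other ones. If $w$ is labeled "$x\in P$", then $L_w\subset P$.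

**Lemma 1.1 (the leaf of a face).** Suppose a tree tests membership to $P$. For each face $F$ there are a leaf $w(F)$, labeled "$x\in P$", a point $x^*\in\operatorname{relint}F$ and a neighborhood $O_F\subset\operatorname{relint}F$ of $x^*$, open in $\operatorname{aff}F$, with $O_F\subset L_{w(F)}$. All $f_i$ with $i\in E_{w(F)}$ vanish identically on $\operatorname{aff}F$.

*Proof.* Only finitely many polynomials occur in the tree. So we can choose $x^*\in\operatorname{relint}F$ at which every tree polynomial that does not vanish identically on $\operatorname{aff}F$ is nonzero. Near $x^*$ in $\operatorname{aff}F$ every tree polynomial is either identically zero or of constant nonzero sign, so all points of a neighborhood $O_F$ reach one leaf $w(F)$. Its label is correct for $x^*\in P$. If $i\in E_{w(F)}$, then $f_i(x^*)=0$, so by the choice of $x^*$ the polynomial $f_i$ vanishes on $\operatorname{aff}F$. $\square$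

We fix such choices once and for all.

**Lemma 1.2 (degree one).** For $d=1$ the map $F\mapsto w(F)$ is injective. Hence $N\le3^k$, with no assumption on $N$.

*Proof.* Let $w=w(F)$. The set $A=\{f_i=0,\ i\in E_w\}$ is an affine subspace, and $A\supset\operatorname{aff}F$ by Lemma 1.1. The set $L_w$ is relatively open in $A$, contains $x^*$ and lies in $P$. Let $z\in A$, $z\ne x^*$. A short segment centered at $x^*$ in the direction $z-x^*$ lies in $L_w\subset P$, hence in $F$ by (F2), so $z\in\operatorname{aff}F$. Therefore $A=\operatorname{aff}F$. So $w$ determines $\operatorname{aff}F$, and by (F1) it determines $F$. $\square$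

So for linear trees the guess is right. The proof uses that the zero set of the tests is flat: a flat set inside $P$ through a relative interior point of $F$ must stay in $F$. For larger $d$ the guess is false.

**Lemma 1.3 (a polygon in two tests).** Let $d\ge3$ and let $Q\subset\mathbf R^2$ be the regular $d$-gon inscribed in the unit circle, $Q=\{\ell_i\ge0,\ i=1,\dots,d\}$ with $\ell_i(x)=\cos(\pi/d)-u_i\cdot x$, where the $u_i$ are unit vectors at successive angles $2\pi/d$. Then
$$x\in Q\iff |x|^2\le1\ \text{ and }\ \prod_{i=1}^d\ell_i(x)\ge0.$$

*Proof.* If $x\in Q$, then $|x|\le1$ and all $\ell_i(x)\ge0$, so both conditions hold. Conversely, let $|x|\le1$ and $x\notin Q$, say $\ell_i(x)<0$. Then $u_i\cdot x>\cos(\pi/d)>0$. If $\theta$ is the angle between $x$ and $u_i$, then $\cos\theta\ge|x|\cos\theta=u_i\cdot x>\cos(\pi/d)$, so $\theta<\pi/d$. If also $\ell_j(x)\le0$ for some $j\ne i$, then in the same way the angle between $x$ and $u_j$ is at most $\pi/d$, so the angle between $u_i$ and $u_j$ is less than $2\pi/d$. This is false. So exactly one $\ell_i(x)$ is negative and all the others are positive, and the product is negative. $\square$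

Both tests have degree at most $d$. So $Q$, with $N=2d+1$ faces ($d$ vertices, $d$ edges, $Q$ itself), is tested in depth $2$. For $d=5$ we have $N=11>9=3^2$: the guess fails. Moreover $k/\log N=2/\log(2d+1)\to0$ as $d\to\infty$, so no constant that is independent of $d$ can work for all polyhedra. The reasonable question is whether a constant that depends *only* on $d$ works.

## 2. The question for fixed degree, and three theorems

The report "Lower Bound on Testing Membership to a Polyhedron by Algebraic Decision Trees" (http://theory.informatik.uni-bonn.de/ftp/reports/cs-reports/1994/85125-CS.pdf) has the following as its Theorem 1. *There are absolute constants $c,c'>0$ such that for all $n,d\ge1$ and every $n$-dimensional polyhedron $P\subset\mathbf R^n$ with $N>(nd)^{cn}$ faces, every $d$-degree decision tree testing membership to $P$ has depth at least $c'\log N$.* It asks whether one can get rid of any lower bound assumption on $N$. Precisely: is there, for every fixed $d\ge1$, a constant $c_d>0$ depending only on $d$ such that, for all $n\ge1$ and all $n$-dimensional $P\subset\mathbf R^n$ with $N\ge2$ faces, the depth is at least $c_d\log N$? The answer is yes.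

**Theorem A.** Let $P\subset\mathbf R^n$ be an $n$-dimensional polyhedron with $N\ge2$ faces. If a $d$-degree decision tree of depth $k$ tests membership to $P$, then
$$k\ge m\ge1,\qquad N\le3^k(2d)^{m+1}.\tag{2}$$
Consequently $N\le(12d^2)^k$, that is, $k\ge\log N/\log(12d^2)$, with no assumption relating $N,n,d$. Also $k\ge(\log N-\log2d)/\log(6d)$.

So $c_d=1/\log(12d^2)$ is admissible. If one also counts the empty face, Theorem A remains true for $P\ne\mathbf R^n$; this appears at the end of its proof.

**Theorem B.**

1. If $N\ge(2d)^{2(n+1)}$, then $k\ge\frac12\log_3N$.
2. For all $d\ge3$, $r\ge1$ there is a polytope in $\mathbf R^n$, $n=2r$, with $N=(2d+1)^{n/2}$ faces, whose membership problem has optimal $d$-degree depth exactly $n=2\log N/\log(2d+1)$. Hence the best $c_d$ is $\Theta(1/\log(d+1))$. Moreover, an absolute constant $c'$ as in Theorem 1 of the report cannot hold under the hypothesis $N>(2d)^{n/2}$ alone. So the hypothesis $N>(nd)^{cn}$ there can be weakened to $N\ge(2d)^{2(n+1)}$, and this is optimal up to the constant in the exponent.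

**Theorem C.** For fixed $k\ge1$, let $N(k,d)$ be the maximum number of faces of a full-dimensional polyhedron (in any dimension) testable by a $d$-degree tree of depth $\le k$. Then $N(k,d)=\Theta_k\big(d^{\lfloor k/2\rfloor}\big)$ as $d\to\infty$.

**Reduction to pointed polyhedra.** Let $P'=P\cap\Lambda^\perp$. Then $P=P'\times\Lambda$, where $P'\subset\Lambda^\perp\cong\mathbf R^m$ is pointed and $m$-dimensional, and $F'\mapsto F'\times\Lambda$ is a bijection between the faces of $P'$ and those of $P$. Restricting all tree polynomials to $\Lambda^\perp$ does not raise degrees and gives a tree of depth $\le k$ for $P'$. So, in proving bounds, we may assume that $P\subset\mathbf R^m$ is pointed and $m$-dimensional, with $m\ge1$.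

## 3. Several faces on one leaf: zero sets and their components

Since $F\mapsto w(F)$ is not injective, we want to bound the number of faces that share a leaf $w$. All their affine hulls lie in the zero set $V_w=\{f_i=0,\ i\in E_w\}$. A sensible person would use Bézout: $V_w$ has a bounded number of components, so let each face have its own component. Here is where this breaks.

**Irreducible components.** A face need not be a component of $V_w$. In the plane with coordinates $(u,v)$ let $P=\{v\ge|u|\}$, a quadrant, and $h=u^2-v^3$. Test $1-v$; if it is positive, test $h$, and answer "$x\in P$" if $h=0$; in all other cases test $v-u$ and $v+u$. The only leaf that needs a check is $L_w=\{h=0,\ 1-v>0\}$: there $v^3=u^2\ge0$, so $0\le v<1$ and $|u|=v^{3/2}\le v$. Hence $L_w\subset P$, and the tree is correct. The vertex $F=\{0\}$ has $w(F)=w$, but $V_w$ is an irreducible cuspidal curve, and the vertex is just a point on it. The components of $V_w$ do not see it.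

**Connected components of $L_w$.** One connected piece can serve several faces. Let $P=[-1,1]^2$, $g=2-x^2-y^2$ and $h=(1-x^2)(1-y^2)(x^2+y^2-1)$. In the disk $g>0$, the zero set of $h$ consists of the four open edges of the square and of the unit circle, which touches each edge at its midpoint. So $\{h=0,\ g>0\}$ is connected, lies in $P$, and contains all four open edges. It is a leaf of a correct tree of degree 6: test $g$ first. If $g<0$, answer no. If $g>0$, test $h$ and answer yes if $h=0$; otherwise answer by the sign of $(1-x^2)(1-y^2)$, which is positive on the disk only if both factors are positive (both negative would give $x^2+y^2>2$). If $g=0$, then $1-x^2=-(1-y^2)$, so $(1-x^2)(1-y^2)=-(1-x^2)^2$ vanishes exactly at the vertices, and testing this product finishes.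

**What a bound per leaf would give.** Suppose we knew that at most $(Cd)^{m}$ faces share a leaf. Then $N\le3^k(Cd)^m$ up to the face $P$. If $m$ is large compared with $k$, this says nothing, so one would again need a hypothesis such as $N>(C'd)^{C'm}$. To get rid of the hypothesis we must also show that $k\ge m$. This is the first half of (2), and we prove it now.

## 4. Depth at least $m$: sign patterns near a flag

**Lemma 4.1.** If $P\subset\mathbf R^m$ is pointed and $m$-dimensional, every decision tree testing membership to $P$ (of any degree) has depth $k\ge m$.

The plan of this Rabin-type bound: near a flag of faces we place $2^m$ points, one in $P$ and all others outside, such that the sign of every tree polynomial at these points is a character of the sign vector. Fewer than $m$ characters cannot isolate one point.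

**Coordinates.** Take a flag $F_0\subset\dots\subset F_m=P$ with $\dim F_i=i$, and put the vertex $F_0$ at the origin. Choose a basis $e_1,\dots,e_m$ with $\operatorname{aff}F_i=\operatorname{span}(e_1,\dots,e_i)=\{x_{i+1}=\dots=x_m=0\}$. Since $F_{i-1}$ is a facet of $F_i$, the face $F_i$ lies on one side of $\operatorname{aff}F_{i-1}$ in $\operatorname{aff}F_i$; changing the sign of $e_i$ if necessary, $F_i\subset\{x_i\ge0\}$. A linear change of coordinates does not change degrees.

Say that a property holds *for iteratively small* $\varepsilon=(\varepsilon_1,\dots,\varepsilon_m)$ if
$$\exists\eta_1>0\ \forall\varepsilon_1\in(0,\eta_1)\ \exists\eta_2>0\ \forall\varepsilon_2\in(0,\eta_2)\ \dots\ \exists\eta_m>0\ \forall\varepsilon_m\in(0,\eta_m)$$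
it holds for $\varepsilon$. So each $\varepsilon_{i}$ is tiny compared with the earlier ones. If finitely many properties hold for iteratively small $\varepsilon$, so does their conjunction: at each stage take the minimum of the $\eta_i$'s. For $\delta\in\{\pm1\}^m$ put $p_\delta=(\delta_1\varepsilon_1,\dots,\delta_m\varepsilon_m)$, and write $\mathbf 1=(1,\dots,1)$.

**Step (a): signs are characters.** *If $f\ne0$ is a polynomial, there are $c\in\{\pm1\}$ and $a\in\{0,1\}^m$ such that for iteratively small $\varepsilon$ we have $\operatorname{sign}f(p_\delta)=c\prod_i\delta_i^{a_i}$ for all $\delta$.*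

For instance, for $f=x_1x_2+x_2^2$ the value is $\delta_2\varepsilon_2(\delta_1\varepsilon_1+\delta_2\varepsilon_2)$, and for $\varepsilon_2<\varepsilon_1$ its sign is $\delta_1\delta_2$.

Use induction on $m$; for $m=0$ the polynomial is a nonzero constant. For $m\ge1$ write $f=\sum_{j\ge j_0}f_j(x_1,\dots,x_{m-1})x_m^j$ with $f_{j_0}\ne0$. By induction, for iteratively small $(\varepsilon_1,\dots,\varepsilon_{m-1})$ the sign of $f_{j_0}$ at each of the $2^{m-1}$ points $p'_{\delta'}$ is $c\prod_{i<m}\delta_i^{a_i}$; in particular it is nonzero. For such fixed $\varepsilon_1,\dots,\varepsilon_{m-1}$, the term $j=j_0$ dominates for all sufficiently small $\varepsilon_m$, so $\operatorname{sign}f(p'_{\delta'},\delta_m\varepsilon_m)=\operatorname{sign}f_{j_0}(p'_{\delta'})\,\delta_m^{j_0}$ for all $\delta$. Let $a_m\in\{0,1\}$ be the parity of $j_0$.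

**Step (b): one point inside, the others outside.** *For iteratively small $\varepsilon$ we have $p_{\mathbf 1}\in P$, and $p_\delta\notin P$ for all $\delta\ne\mathbf 1$.*

Let $q_i=\sum_{j\le i}\varepsilon_je_j$. We show $q_i\in\operatorname{relint}F_i$ inductively; for $i=0$ this is clear. Let $q_{i-1}\in\operatorname{relint}F_{i-1}$. Describe $F_i$ inside $\operatorname{aff}F_i$ by the inequalities of $P$ that are not constant there. Those tight at $q_{i-1}$ are tight on all of $F_{i-1}$ by (F1), so each of them defines a half-space of $\operatorname{aff}F_i$ that is bounded by $\operatorname{aff}F_{i-1}$ and contains $F_i$. This half-space is $\{x_i\ge0\}$. At least one is tight, since $q_{i-1}\notin\operatorname{relint}F_i$. The remaining ones are strict near $q_{i-1}$. So near $q_{i-1}$ the set $F_i$ coincides with the half-space $\{x_i\ge0\}$ of $\operatorname{aff}F_i$, and $q_i=q_{i-1}+\varepsilon_ie_i\in\operatorname{relint}F_i$ for small $\varepsilon_i$. For $i=m$ we get $p_{\mathbf 1}=q_m\in P$.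

Let $\delta\ne\mathbf 1$, and let $i$ be the first index with $\delta_i=-1$. The point $q_{i-1}-\varepsilon_ie_i$ lies in $\operatorname{aff}F_i$ and has $x_i<0$. So it is not in $F_i=P\cap\operatorname{aff}F_i$, hence not in $P$. Since $P$ is closed, a whole neighborhood of this point misses $P$, so $p_\delta\notin P$ for small $\varepsilon_{i+1},\dots,\varepsilon_m$.

**Step (c): linear algebra over $\mathbf F_2$.** Choose $\varepsilon$ such that (b) holds and (a) holds for all nonzero polynomials in the tree. Suppose $k<m$. The path of $p_{\mathbf 1}$ contains $s\le k<m$ nonzero polynomials, with vectors $a^{(1)},\dots,a^{(s)}$. There is a nonzero $b\in\mathbf F_2^m$ orthogonal to all of them mod 2. Put $\delta_i=(-1)^{b_i}$, so $\delta\ne\mathbf 1$. On each of these polynomials the sign at $p_\delta$ is $c\,(-1)^{a\cdot b}=c$, the sign at $p_{\mathbf 1}$; zero polynomials give $0$ at both points. So $p_\delta$ and $p_{\mathbf 1}$ reach the same leaf, which contradicts (b). Hence $k\ge m$. $\square$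

## 5. Conormal spaces as limits from positive level sets

We return to the number of faces on one leaf. The trouble in Section 3 was that faces of different dimensions live inside one zero set, and small ones can hide on larger pieces. The remedy is to record, together with each point of a face, its normal directions.

**Definition (conormal space of a face).** For a face $F$ of $P\subset\mathbf R^m$ let
$$C_F=(\operatorname{aff}F)_{\mathbf C}\times(\vec F^\perp)_{\mathbf C}\subset\mathbf C^m\times\mathbf C^m,$$
where the subscript $\mathbf C$ means that the defining real linear equations are solved over $\mathbf C$.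

For a vertex $v$ this is $\{v\}\times\mathbf C^m$; for an edge in the plane it is a line times the normal line. Its dimension is $\dim F+(m-\dim F)=m$ *for every face*. So none of these spaces can be strictly contained in another irreducible variety of dimension $m$: if all $C_F$ with $w(F)=w$ lie in one algebraic set of dimension $\le m$, then each of them is a *component* of it, and Bézout applies.

It remains to find such an algebraic set. Put $f=\sum_{i\in E_w}f_i^2$, so that $f\ge0$ and $\{f=0\}=\{f_i=0\ \forall i\in E_w\}$ on $\mathbf R^m$. One would like to obtain normals of $F$ as multiples of $\nabla f$ at points of $\{f=0\}$. This fails at once: $f$ is minimal on $\{f=0\}$, so $\nabla f=0$ there. Instead we take multiples $\lambda\nabla f(x)$ at points with $f(x)=t>0$, and let $t\to0$. The factor $\lambda$ is free and may tend to infinity.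

**The cusp again.** Let $f=h^2$ with $h=u^2-v^3$. We check that every normal direction at the hidden vertex is such a limit. Let $p,q\in\mathbf C$, $q\ne0$. For small $s>0$ put $v=s$, $u=-\frac{3p}{2q}s^2$. Then $h=\frac{9p^2}{4q^2}s^4-s^3\ne0$ and
$$\nabla f=2h\,(2u,-3v^2)=-6hs^2\,(p/q,\,1),$$
so $\lambda\nabla f=(p,q)$ for $\lambda=-q/(6hs^2)$. As $s\to0$, the triple $\big((u,v),\lambda\nabla f,f\big)$ tends to $(0,(p,q),0)$. Taking closures, all of $\{0\}\times\mathbf C^2\times\{0\}$ is reached. The vertex, invisible in $V_w$, has become a two-dimensional piece.

**Facts from algebraic geometry.** All varieties are complex and affine, closed but possibly reducible. For an irreducible variety $X$ of dimension $\rho$, a generic affine subspace of codimension $\rho$ meets $X$ in a finite number of points which does not depend on the subspace; this is $\deg X$. For a reducible variety, $\deg$ is the sum of the degrees of all irreducible components, of whatever dimension. (A parabola has degree 2; a line together with a point off it has degree 2.)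

* **Bézout inequality:** $\deg(V\cap W)\le\deg V\deg W$ (J. Heintz, *Theoret. Comput. Sci.* 24 (1983); Fulton, *Intersection Theory*, Ex. 8.4.6). Since every component has degree at least 1, $\deg$ bounds the number of components.
* **Chevalley's theorem:** the image of a polynomial map contains a dense Zariski open subset of its closure.
* **Krull's theorem:** if $X$ is irreducible and a polynomial $t$ does not vanish identically on $X$, every component of $X\cap\{t=0\}$ has dimension $\dim X-1$.
* **Zariski density:** a polynomial that vanishes on a nonempty open subset of a real affine space vanishes on its complexification.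

**Proposition 5.1.** Let $P\subset\mathbf R^m$ be pointed and $m$-dimensional, $m\ge1$. For each leaf $w$, at most $(2d)^{m+1}$ proper faces $F$ satisfy $w(F)=w$. If $f_i\equiv0$ for all $i\in E_w$ (in particular if $E_w=\emptyset$), there are none.

*Proof.* Fix $w$ and suppose that some proper face $F$ has $w(F)=w$. Put $f=\sum_{i\in E_w}f_i^2$ and $D=2d$.

**Step 1: the degenerate case.** We show $f\not\equiv0$, which is the last claim. If $f\equiv0$, all $f_i$ are zero, so $L_w=\{g_j>0\ \forall j\}$ is open. It is contained in $P$, and it contains $x^*\in F$, a boundary point of $P$ because $F$ is proper. This is a contradiction. So $f\not\equiv0$, $f\ge0$ on $\mathbf R^m$, and $\deg f\le D$.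

**Step 2: the algebraic set, and its degree.** Here we construct the set that will contain all conormal spaces. Let
$$\Phi:\mathbf C^{m+1}\to\mathbf C^{2m+1},\qquad\Phi(x,\lambda)=(x,\ \lambda\nabla f(x),\ f(x)),\qquad X=\overline{\Phi(\mathbf C^{m+1})}$$
(Zariski closure), with coordinates $(x,y,t)$ on $\mathbf C^{2m+1}$. As the closure of an image of $\mathbf C^{m+1}$, $X$ is irreducible, of dimension $\rho\le m+1$. We claim
$$\deg X\le D^\rho\le D^{m+1}.\tag{3}$$
All components of $\Phi$ have degree $\le D$: those of $\lambda\nabla f$ have degree at most $1+(D-1)$. By Chevalley, $\Phi(\mathbf C^{m+1})$ contains a dense Zariski open $U\subset X$. Since $\dim(X\setminus U)<\rho$, a generic affine subspace $H$ of codimension $\rho$ misses $X\setminus U$, so it meets $X$ in exactly $\deg X$ points, all in $U$. The preimage $\Phi^{-1}(H)\subset\mathbf C^{m+1}$ is defined by $\rho$ polynomials of degree $\le D$, so by the Bézout inequality it has at most $D^\rho$ irreducible components. Each component is mapped by $\Phi$ into the finite set $H\cap X$; being irreducible, it goes to a single point. Every point of $H\cap X\subset U$ is attained. So $\deg X\le D^\rho$.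

**Step 3: the slice at level zero.** We pass to $t=0$ and count components. Let $X_0=X\cap\{t=0\}$. On $\Phi(\mathbf C^{m+1})$ the coordinate $t$ equals $f(x)$, and $f\not\equiv0$, so $t$ is not identically $0$ on $X$. Hence all components of $X_0$ have dimension $\rho-1\le m$, and by the Bézout inequality and (3) there are at most $\deg X\cdot1\le D^{m+1}$ of them.

**Step 4: normals of a face come from supporting functionals.** From here to Step 6 we prove that
$$C_F\times\{0\}\subset X_0\quad\text{for every proper face }F\text{ with }w(F)=w.\tag{4}$$
This step prepares a set of normals for which a minimization argument is available. With $I$ as in (F1), let $N_F=\{\sum_{i\in I}c_ia_i:\ c_i>0\}$. It is the image of an open orthant under a linear surjection onto $\vec F^\perp$, so it is nonempty and open in $\vec F^\perp$. Let $y=\sum c_ia_i\in N_F$. For $x\in P$ we have $y\cdot x\ge\sum c_ib_i$, with equality if and only if $a_i\cdot x=b_i$ for all $i\in I$, that is, $x\in P\cap\operatorname{aff}F=F$. So the minimum of $y\cdot x$ over $P$ is attained exactly on $F$. In particular $y\ne0$, since otherwise it would be attained on all of $P\ne F$.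

**Step 5: a function with an isolated minimum on the zero set.** Here the correctness of the tree enters. Let $x_0\in O_F$ and $y\in N_F$. Since $x_0\in L_w$, there is a closed ball $B$ of positive radius around $x_0$ on which all $g_j>0$, $j\in G_w$. Hence
$$\{f=0\}\cap B\subset L_w\subset P.\tag{5}$$
Let $\pi$ be the orthogonal projection onto $\vec F$, and let
$$\psi(x)=y\cdot(x-x_0)+|\pi(x-x_0)|^2.$$
The linear term alone is constant along $F$; the quadratic term singles out $x_0$. Indeed, on $\{f=0\}\cap B$ we have $y\cdot(x-x_0)\ge0$ by (5) and Step 4, with equality only if $x\in F$. For $x\in F$ we have $x-x_0\in\vec F$, so $|\pi(x-x_0)|^2=|x-x_0|^2$. Therefore $\psi>0$ on $(\{f=0\}\cap B)\setminus\{x_0\}$, while $\psi(x_0)=0$ and $f(x_0)=0$.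

**Step 6: minimizing on level sets $t>0$ and letting $t\to0$.** This produces points of $X$ near $(x_0,y,0)$. For $t>0$ let $x_t$ be a minimizer of $\psi$ on the compact set $K_t=\{x\in B:\ f(x)\le t\}$, which contains $x_0$.

First, $x_t\to x_0$ as $t\to0^+$. A limit point $x'$ satisfies $x'\in B$, $f(x')=0$ (since $0\le f(x_t)\le t$) and $\psi(x')\le0$ (since $\psi(x_t)\le\psi(x_0)=0$). By Step 5, $x'=x_0$. As $B$ is compact, $x_t\to x_0$, and for small $t$ the point $x_t$ is interior to $B$.

Second, $f(x_t)=t$ for small $t$. The gradient $\nabla\psi(x)=y+2\pi(x-x_0)$ never vanishes, because its component in $\vec F^\perp$ is $y\ne0$. If $f(x_t)<t$, then $x_t$ would be an unconstrained local minimum of $\psi$, which is impossible.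

Third, take $t$ outside the set of critical values of $f$, which has measure zero by Sard's theorem. Then $\nabla f(x_t)\ne0$, and $x_t$ is a local minimum of $\psi$ on the smooth hypersurface $\{f=t\}$ near $x_t$. By Lagrange multipliers $\nabla\psi(x_t)=\lambda_t\nabla f(x_t)$ for some $\lambda_t\in\mathbf R$. So
$$(x_t,\ \nabla\psi(x_t),\ t)=\Phi(x_t,\lambda_t)\in X.$$
Let $t\to0^+$ through regular values. Then $\nabla\psi(x_t)\to\nabla\psi(x_0)=y$, and $X$ is closed, so $(x_0,y,0)\in X$. The numbers $\lambda_t$ need not converge, and we do not need them to.

Hence $O_F\times N_F\times\{0\}\subset X_0$. Since $O_F\times N_F$ is a nonempty open subset of the real affine space $\operatorname{aff}F\times\vec F^\perp$, it is Zariski dense in $C_F$. As $X_0$ is Zariski closed, (4) follows.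

**Step 7: counting.** We turn containment into a bound. $C_F\times\{0\}$ is closed, irreducible, of dimension $m$, and contained in $X_0$. So it lies in some irreducible component of $X_0$, of dimension $\le m$ by Step 3, and must be equal to it. Distinct faces have distinct affine hulls, hence distinct $C_F$. So the number of proper faces with $w(F)=w$ is at most the number of components of $X_0$, which is at most $D^{m+1}=(2d)^{m+1}$. $\square$

## 6. The bound $N\le3^k(2d)^{m+1}$

*Proof of Theorem A.* By the reduction in Section 2 we may assume that $P\subset\mathbf R^m$ is pointed and $m$-dimensional, with $m\ge1$ because $N\ge2$. Lemma 4.1 gives $k\ge m\ge1$.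

**Counting the leaves that can occur.** By Proposition 5.1, the leaf $w(F)$ of a proper face has $E_{w(F)}\ne\emptyset$, so its path has an "$=$" edge. There are at most $3^k-2^k$ such leaves: complete the tree to a full ternary tree of depth $k$, and send each leaf to a descendant at depth $k$. This is injective, a leaf with an "$=$" edge goes to one with an "$=$" edge, and among the $3^k$ paths of length $k$ exactly $2^k$ have no such edge.

**Summing up.** Adding the face $P$ itself,
$$N\le1+(3^k-2^k)(2d)^{m+1}\le3^k(2d)^{m+1}-1,$$
because $2^k(2d)^{m+1}\ge2$. This proves (2), and the $-1$ shows that (2) holds even if the empty face is counted.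

**Removing $m$.** Since $1\le m\le k$,
$$N\le3^k(2d)^{k+1}=2d\,(6d)^k\le(2d)^k(6d)^k=(12d^2)^k.$$
Taking logarithms in $N\le(12d^2)^k$ and in $N\le2d\,(6d)^k$ gives the two lower bounds for $k$. They use only (2), so they also hold if the empty face is counted and $P\ne\mathbf R^n$. $\blacksquare$

**Remark (coverings).** Lemma 1.1 and Proposition 5.1 use only that $P$ is a finite union of sets $L_w=\{f_i=0,\ g_j>0\}\subset P$, where the $f_i$ have degree $\le d$ and the $g_j$ have arbitrary degree, with any finite number of $f_i$ and $g_j$ in each set. Indeed, choose $x^*\in\operatorname{relint}F$ at which every occurring polynomial that is not identically zero on $\operatorname{aff}F$ is nonzero, and let $w(F)$ be any $w$ with $x^*\in L_w$; near $x^*$ in $\operatorname{aff}F$ the set $L_w$ contains everything, and the proof of Proposition 5.1 applies word for word. So for $P$ pointed and $m$-dimensional in $\mathbf R^m$, any such cover needs at least $(N-1)/(2d)^{m+1}$ sets.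

## 7. An absolute constant for large $N$, and products of polygons

*Proof of Theorem B.*

**Part 1.** We take logarithms to base 3 in (2). Note that $N\ge(2d)^{2(n+1)}\ge16$, so Theorem A applies. Since $m\le n$,
$$k\ge\log_3N-(n+1)\log_3(2d)\ge\tfrac12\log_3N,$$
because the hypothesis says $(n+1)\log_3(2d)\le\frac12\log_3N$.

**Part 2, the example.** Let $d\ge3$, let $Q$ be the $d$-gon of Lemma 1.3, and let $P=Q^r\subset\mathbf R^{2r}$. Testing the factors one after the other, with two tests each, gives depth $2r$. The faces of $P$ are the products of faces of the factors, so $N=(2d+1)^r=(2d+1)^{n/2}$. The polytope $P$ is pointed of dimension $2r$, so by Lemma 4.1 no tree has smaller depth. Hence the optimal depth is exactly $n=2r=2\log N/\log(2d+1)$.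

**Part 2, the best $c_d$.** The example gives $c_d\le2/\log(2d+1)\le2/\log(d+1)$ for $d\ge3$. For every $d$ the half-line ($N=2$, depth 1) gives $c_d\le1/\log2$, which for $d\le2$ is at most $2/\log(d+1)$, as $d+1\le4$. In the other direction, $(d+1)^4\ge(4d)^2\ge12d^2$, so the constant $1/\log(12d^2)$ of Theorem A is at least $1/(4\log(d+1))$. So the best $c_d$ lies between $\frac14/\log(d+1)$ and $2/\log(d+1)$.

**Part 2, the hypothesis of Theorem 1 of the report.** In the example $N=(2d+1)^{n/2}>(2d)^{n/2}$, while the optimal depth divided by $\log N$ is $2/\log(2d+1)\to0$ as $d\to\infty$. So no absolute $c'$ works under $N>(2d)^{n/2}$ alone, whereas by Part 1 the constant $c'=1/(2\log3)$ works under $N\ge(2d)^{2(n+1)}$. The two hypotheses differ by a constant factor in the exponent.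

To see that the latter is a weakening of $N>(nd)^{cn}$, take $c=8$. If $n\ge2$, then $(nd)^{8n}\ge(2d)^{8n}\ge(2d)^{2(n+1)}$. If $n=1$ and $d\ge2$, then $d^8\ge(2d)^4$. If $n=d=1$, then $N\le3$, and for $N\ge2$ the bound $k\ge1\ge\frac12\log_3N$ holds anyway. $\blacksquare$

## 8. Fixed depth: the exponent $\lfloor k/2\rfloor$

*Proof of Theorem C.*

**Lower bound.** For $k\ge2$ and $d\ge3$, the product of $\lfloor k/2\rfloor$ polygons from Section 7 has $(2d+1)^{\lfloor k/2\rfloor}$ faces and depth $2\lfloor k/2\rfloor\le k$. For $k=1$ the half-line has $N=2$, and $d^0=1$.

**Upper bound, first step: few facets.** For the upper bound we may assume $N\ge2$. As before we reduce to $P$ pointed and $m$-dimensional in $\mathbf R^m$, with $1\le m\le k$ by Lemma 4.1. For facets, the bound of Proposition 5.1 can be replaced by $d$. Let $w$ be a leaf with $w(F)=w$ for some facet $F$. By Proposition 5.1 some $f_i$ with $i\in E_w$ is not the zero polynomial; fix it. By Lemma 1.1 it vanishes on the hyperplane $\operatorname{aff}F$ for *every* facet $F$ with $w(F)=w$. These hyperplanes are distinct, and the linear equation of each divides $f_i$, so there are at most $\deg f_i\le d$ of them. As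 in Section 6 at most $3^k-2^k$ leaves occur, so the number $M$ of facets satisfies
$$M\le d\,(3^k-2^k).\tag{6}$$

**Second step: passing to a polytope.** The Upper Bound Theorem, which we want to use, is about bounded polyhedra, so we cut $P$. Since $P$ is pointed, so is its recession cone. Hence there is $y$ with $y\cdot u>0$ for all nonzero $u$ in the recession cone. Let $R$ exceed the values of $y\cdot x$ at all vertices of $P$, and put $P_R=P\cap\{y\cdot x\le R\}$.

The recession cone of $P_R$ consists of the $u$ in that of $P$ with $y\cdot u\le0$, so it is $\{0\}$, and $P_R$ is bounded. It is $m$-dimensional, because it contains all points of $P$ close to a vertex. It is described by the $M$ facet inequalities of $P$ and one more, so it has at most $M+1$ facets.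

Let $F$ be a face of $P$. Turning the same inequalities into equalities shows that $F\cap\{y\cdot x\le R\}$ is a face of $P_R$; it is nonempty, because $F$ contains a vertex $v$ by (F3), and $y\cdot v<R$. It contains all points of $F$ near $v$, so its affine hull is $\operatorname{aff}F$. Distinct faces $F$ have distinct affine hulls and so give distinct faces of $P_R$. Hence $N$ is at most the number of faces of $P_R$.

**Third step: the Upper Bound Theorem.** By McMullen's Upper Bound Theorem (*Mathematika* 17 (1970)) in dual form, an $m$-polytope with at most $M+1$ facets has $O_m\big((M+1)^{\lfloor m/2\rfloor}\big)$ faces. (For $m=1$ a segment has three faces; for $m=2$ a polygon with $M+1$ edges has $2(M+1)+1$ faces.) By (6), $M+1\le3^kd$, and $m$ takes only the values $1,\dots,k$. Therefore $N=O_k\big(d^{\lfloor k/2\rfloor}\big)$. $\blacksquare$
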